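# Convex-transitive complex spaces whose real-linear isometries are all complex-linear

## 1. Rotations and reflections of the complex line

Start with $Y=\mathbb C$ and its usual absolute value. The surjective complex-linear isometries are the rotations $z\mapsto e^{i\theta}z$. Take any unit vector $u$. Its orbit under the rotations is the whole unit circle, and the convex hull of the circle is the closed disc. So one unit vector, moved around by the isometries, recovers the whole ball after taking convex combinations.

Now forget the complex structure and regard $\mathbb C$ as $\mathbb R^2$. There are more isometries, for instance $z\mapsto\bar z$, and the full group is $O(2)$. One way to measure the difference is to ask which real $2\times2$ matrices commute with the whole group. A matrix commutes with all rotations exactly when it has the form $\begin{pmatrix}a&-b\\b&a\end{pmatrix}$, that is, when it is multiplication by $a+ib$. If it also commutes with the reflection $\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, then $b=0$. So the commutant of the rotations is a copy of $\mathbb C$, and the commutant of $O(2)$ is only $\mathbb R$. The extra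 isometry $z\mapsto\bar z$ has destroyed the complex structure. From the real isometry group alone one can no longer find multiplication by $i$.

Can a space have the first property (every unit vector generates the ball) without having an extra isometry like $z\mapsto \bar z$? To ask this precisely we fix terms. A normed space $X$ over $\mathbb K\in\{\mathbb R,\mathbb C\}$ has unit sphere $S_X$ and closed unit ball $B_X$.

**Definition (isometry group, big point, convex-transitive).** $\mathcal G(X)$ is the group of all surjective $\mathbb K$-linear isometries $X\to X$. An element $u\in S_X$ is a *big point* if $\overline{\mathrm{co}}(\mathcal G(X)(u))=B_X$, where $\mathcal G(X)(u)=\{T(u):T\in\mathcal G(X)\}$ and $\overline{\mathrm{co}}$ is the closed convex hull. $X$ is *convex-transitive* if every element of $S_X$ is a big point.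

**Definition (commutant).** $\operatorname{Com}(\mathcal G(X))$ is the set of bounded $\mathbb K$-linear operators on $X$ that commute with every element of $\mathcal G(X)$.

For an example where the unit vectors behave differently, let $Y=\mathbb C^2$ with $\|(x,y)\|=\max(|x|,|y|)$. The vector $(1,1)$ is a big point: its orbit contains all $(e^{is},e^{it})$. If $|p|,|q|\le1$, write $p=\frac12(p_1+p_2)$ and $q=\frac12(q_1+q_2)$ with unimodular $p_i,q_j$; then $(p,q)=\frac14\sum_{i,j}(p_i,q_j)$. The vector $(1,0)$ is not a big point. Indeed $(1,0)=\frac12\big((1,1)+(1,-1)\big)$ is not an extreme point of $B_Y$, so no point of its orbit is. The orbit is compact, because $\mathcal G(Y)$ is a compact matrix group. If $(1,0)$ were big, $B_Y$ would be the convex hull of this orbit (convex hulls of compact sets are compact in finite dimension), and every extreme point of $B_Y$, such as $(1,1)$, would have to lie in the orbit. So this $Y$ is not convex-transitive.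

From now on let $Y$ be a complex normed space and $X$ the same space with scalars restricted to $\mathbb R$. Write $\mathcal G=\mathcal G(X)$. This is the group of all surjective real-linear isometries of $Y$, and $\mathcal G(Y)\subseteq\mathcal G$ is the subgroup of complex-linear ones. All operators are regarded as real-linear operators on $X$. Put $\mathbb CI_Y=\{x\mapsto\lambda x:\lambda\in\mathbb C\}$ and $\mathbb RI_X=\{x\mapsto rx:r\in\mathbb R\}$.

**Facts 1.1.** Let $Y\ne0$ be convex-transitive.

1. $X$ is convex-transitive.
2. $\operatorname{Com}(\mathcal G(Y))=\mathbb CI_Y$, and $\mathbb RI_X\subseteq\operatorname{Com}(\mathcal G)\subseteq\mathbb CI_Y$.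
3. If $Y$ has a surjective real-linear isometry that is not complex-linear, then $\operatorname{Com}(\mathcal G)=\mathbb RI_X$.

The paper "Convex-transitive Banach spaces, big points, and the duality mapping", from which the problem is taken, treats these as known. Here are short proofs.

*Proof.* (1) $\mathcal G\supseteq\mathcal G(Y)$, so orbits under $\mathcal G$ are larger. Convex hulls use only real coefficients.

(2) Let $S\in\operatorname{Com}(\mathcal G(Y))$ and $u\in S_Y$. For $T\in\mathcal G(Y)$ we have $\|STu\|=\|TSu\|=\|Su\|$. The function $x\mapsto\|Sx\|$ is convex and continuous, so it is at most $\|Su\|$ on $\overline{\mathrm{co}}(\mathcal G(Y)(u))=B_Y$. Hence $\|Su\|=\|S\|$ for every $u\in S_Y$. Extend $S$ to $\hat S$ on the completion $\hat Y\ne0$ and let $\lambda$ be a boundary point of the spectrum of $\hat S$. Boundary points of the spectrum are approximate eigenvalues, so there are unit vectors $x_n$, which by density we may take in $S_Y$, with $\|(S-\lambda)x_n\|\to0$. But $S-\lambda I_Y$ also commutes with $\mathcal G(Y)$, so $\|(S-\lambda)x_n\|=\|S-\lambda I_Y\|$ for all $n$. Therefore $S=\lambda I_Y$. Conversely,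 scalars commute with complex-linear maps. For the inclusions: real scalars commute with real-linear maps. An operator in $\operatorname{Com}(\mathcal G)$ commutes with $iI_Y\in\mathcal G(Y)\subseteq\mathcal G$, so it is complex-linear, and it commutes with $\mathcal G(Y)$; thus it lies in $\operatorname{Com}(\mathcal G(Y))$.

(3) Let $T\in\mathcal G$ not be complex-linear and let $\lambda I_Y\in\operatorname{Com}(\mathcal G)$. If $\lambda\notin\mathbb R$, then $T$ commutes with $iI_Y=(\operatorname{Im}\lambda)^{-1}(\lambda-\operatorname{Re}\lambda)I_Y$, so $T$ is complex-linear, a contradiction. $\square$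

**Problem.** Is there a nonzero convex-transitive complex normed space $Y$ with $\mathcal G=\mathcal G(Y)$? Equivalently, is there one with $\operatorname{Com}(\mathcal G)=\mathbb CI_Y$?

The two forms are equivalent. If $\mathcal G=\mathcal G(Y)$, an operator in $\operatorname{Com}(\mathcal G)$ commutes with $iI_Y$, so it is complex-linear, and $\operatorname{Com}(\mathcal G)=\operatorname{Com}(\mathcal G(Y))=\mathbb CI_Y$. Conversely, if $\operatorname{Com}(\mathcal G)=\mathbb CI_Y$, then every $T\in\mathcal G$ commutes with $iI_Y$, so it is complex-linear.

The answer is yes. We shall see an elementary example that is not complete (Theorem A), then a separable Banach example, together with an exact criterion in a class of section spaces (Theorem B).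

## 2. Hilbert spaces and $C(K)$ always have an extra isometry

Try finite dimensions first. Let $Y\neq0$ be finite-dimensional and convex-transitive, and let $e$ be an extreme point of $B_Y$. For each $u\in S_Y$ the orbit of $u$ is compact and its convex hull is $B_Y$, so, as above, $e$ lies in the orbit of $u$. Hence $\mathcal G(Y)$ acts transitively on $S_Y$. Averaging an inner product over the compact group $\mathcal G(Y)$ gives an invariant one. Its norm is constant on $S_Y$, so $Y$ is a Hilbert space up to a scalar factor.

A nonzero pre-Hilbert space never works. For a unit vector $e$ the real reflection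
$$x\mapsto x-2\operatorname{Re}\langle x,e\rangle\,e$$
is a surjective real-linear isometry. It sends $e$ to $-e$ and $ie$ to $ie$, so it is not complex-linear. So we must look at infinite-dimensional spaces that are not pre-Hilbert.

The next class to try is $C(K)$, with $K$ compact Hausdorff and complex-valued functions. One might hope that a very rigid $K$ would have few isometries. This fails at once, whatever $K\neq\emptyset$ is: $f\mapsto\bar f$ is a surjective real-linear isometry of $C(K)$ and it is not complex-linear. So the conjugation itself has to be removed, and there are two ways to try. One can pass to a subspace of $C(K)$ that is not closed under conjugation (Sections 4–7), or one can replace functions by sections of a line bundle $E$, so that $\bar f$ is no longer an object of the same space (Sections 8–11). In both cases we need to know what the isometries look like, so we settle that first.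

## 3. Real-linear isometries of section spaces

Let $K$ be compact Hausdorff and let $E\to K$ be a complex line bundle with a Hermitian metric: a family of one-dimensional complex inner product spaces $E_t$, locally isomorphic to $O\times\mathbb C$, with continuously varying inner product. $\Gamma(E)$ is the complex Banach space of continuous sections $f$ (so $f(t)\in E_t$) with $\|f\|=\max_t|f(t)|$. For $E=K\times\mathbb C$ this is $C(K)$.

We use one source of sections repeatedly. Given $t\in K$, a unit vector $a\in E_t$ and a neighborhood $O$ of $t$, there is a section $f$ with $\|f\|=1$, $f(t)=a$ and $\operatorname{supp}f\subset O$. Take a local nonvanishing section near $t$, divide it by its norm, multiply by a constant so that its value at $t$ is $a$, and multiply by a Urysohn function $g$ with values in $[0,1]$, $g(t)=1$ and small support.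

**Lemma 3.1.** Let $T$ be a surjective real-linear isometry of $\Gamma(E)$. Then there are a homeomorphism $\varphi:K\to K$ and real-linear isometries $U_t:E_{\varphi(t)}\to E_t$ with
$$Tf(t)=U_t\big(f(\varphi(t))\big)\qquad\text{for all }f\in\Gamma(E),\ t\in K.$$
The sets $K_+$ and $K_-$ of those $t$ for which $U_t$ is complex-linear, respectively conjugate-linear, are clopen and partition $K$.

For $C(K)$ with $K=\{1,2\}$, the map $T(x,y)=(\bar y,ix)$ is an example. Here $\varphi$ exchanges the two points, $K_-=\{1\}$ and $K_+=\{2\}$. So $T$ need not be globally complex-linear or globally conjugate-linear.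

*Proof.* For $a\in E_t$ let $e_{t,a}(f)=\operatorname{Re}\langle f(t),a\rangle$, a real-linear functional. Since values of norm-one sections at $t$ fill the unit ball of $E_t$, we have $\|e_{t,a}\|=|a|$. Let $\Delta=\{e_{t,a}:|a|=1\}$. It is weak*-compact, as the continuous image of the compact unit circle bundle of $E$.

**Step 1.** *The purpose is to recognize $\Delta$ from the norm: $\Delta$ is the set of extreme points of the real dual ball.*

Since $\|f\|=\max_{e\in\Delta}e(f)$, Hahn–Banach separation shows that the dual ball is the weak*-closed convex hull of $\Delta$. By Milman's theorem (the extreme points of the closed convex hull of a compact set lie in that set, when the hull is compact), all extreme points lie in $\Delta$.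

Conversely, let $|a|=1$ and $e_{t,a}=\frac12(\mu_1+\mu_2)$ with $\|\mu_i\|\le1$. Let $f$ vanish on a neighborhood $O$ of $t$ with $|f|\le1$. Choose a section $q$ with $\|q\|=1$, $q(t)=a$ and $\operatorname{supp}q\subset O$. Then $1=e_{t,a}(q)=\frac12(\mu_1(q)+\mu_2(q))$ forces $\mu_i(q)=1$. The supports are disjoint, so $\|q\pm f\|\le1$ and $1\pm\mu_i(f)\le1$. Hence $\mu_i(f)=0$, and by scaling $\mu_i$ vanishes on all sections that vanish near $t$.

Now let $f$ vanish only at $t$ itself. For $\delta>0$ put $f_\delta=\frac{\max(0,|f|-\delta)}{|f|}f$, set to $0$ where $f=0$. It is continuous, vanishes on the neighborhood $\{|f|<\delta\}$ of $t$, and $\|f-f_\delta\|\le\delta$. By continuity $\mu_i(f)=0$. So $\mu_i(f)$ depends only on $f(t)$, and $\mu_i=e_{t,b_i}$ for some $b_i\in E_t$ with $|b_i|=\|\mu_i\|\le1$. From $\frac12(b_1+b_2)=a$ and $|a|=1$ we get $b_1=b_2=a$, because a disc is strictly convex. Thus $e_{t,a}$ is extreme.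

**Step 2.** *The purpose is to construct $\varphi$ and $U_t$ from the adjoint.*

The real adjoint $T^*$ is an isometric linear bijection of the real dual, so it permutes $\Delta$. If $s\ne s'$ and $|b|=|b'|=1$, then $\|e_{s,b}+e_{s',b'}\|=2$: evaluate on the sum of two norm-one sections with disjoint supports and values $b$ at $s$, $b'$ at $s'$. In particular $e_{s,b}$ determines $s$: if $e_{s,b}=e_{s',b'}$ with $s\ne s'$, then $\|e_{s,b}+e_{s',-b'}\|=0\neq2$.

Fix $t$ and a unit vector $a\in E_t$. Let $T^*e_{t,a}=e_{s,b}$ and $T^*e_{t,ia}=e_{s',b'}$. Then
$$\|e_{s,b}+e_{s',b'}\|=\|e_{t,a}+e_{t,ia}\|=|(1+i)a|=\sqrt2<2,$$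
so $s=s'$. Call this point $\varphi(t)$. Every $c\in E_t$ is $xa+y\,ia$ with $x,y\in\mathbb R$. Hence $T^*e_{t,c}=e_{\varphi(t),V_tc}$ with $V_tc=xb+yb'$. This holds for all $c$, so $\varphi(t)$ does not depend on the choice of $a$, and $V_t:E_t\to E_{\varphi(t)}$ is real-linear. Moreover $|V_tc|=\|T^*e_{t,c}\|=|c|$, so $V_t$ is orthogonal for the real inner products $\operatorname{Re}\langle\cdot,\cdot\rangle$. Put $U_t=V_t^{-1}$. Then for all $c\in E_t$
$$\operatorname{Re}\langle Tf(t),c\rangle=T^*e_{t,c}(f)=\operatorname{Re}\langle f(\varphi(t)),V_tc\rangle=\operatorname{Re}\langle U_tf(\varphi(t)),c\rangle,$$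
so $Tf(t)=U_t(f(\varphi(t)))$.

**Step 3.** *The purpose is to show that $\varphi$ is a homeomorphism.*

Apply Step 2 to $T^{-1}$: $T^{-1}f(t)=U'_t(f(\varphi'(t)))$. Then $f(t)=TT^{-1}f(t)=U_tU'_{\varphi(t)}\big(f(\varphi'(\varphi(t)))\big)$ for all $f$. If $\varphi'(\varphi(t))\neq t$, a section with $f(t)\ne0$ that vanishes at $\varphi'(\varphi(t))$ gives a contradiction. So $\varphi'\varphi=\mathrm{id}$, and likewise $\varphi\varphi'=\mathrm{id}$. For continuity at $t$, let $O$ be a neighborhood of $\varphi(t)$ and take $f$ supported in $O$ with $|f(\varphi(t))|=1$. Then $|Tf(t)|=1$, so $Tf\neq0$ on a neighborhood $W$ of $t$. For $t'\in W$ we have $|f(\varphi(t'))|=|Tf(t')|\ne0$, so $\varphi(t')\in O$. Thus $\varphi$ is continuous, and a continuous bijection of a compact Hausdorff space onto itself is a homeomorphism.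

**Step 4.** *The purpose is to show that $K_\pm$ are clopen.*

An orthogonal map between complex lines is a rotation or a reflection, so $U_t$ is either complex-linear or conjugate-linear, and not both. Given $t_0$, take a section $f$ with $f(\varphi(t_0))\ne0$. On a neighborhood of $t_0$ we have $Tf(t)\ne0$ and $T(if)(t)=\sigma(t)\,i\,Tf(t)$, where $\sigma=1$ on $K_+$ and $\sigma=-1$ on $K_-$. Both sections are continuous, so $\sigma$ is continuous there. Hence $K_+$ and $K_-$ are open. $\square$

For $C(K)$ put $h=T1$. The lemma says that $h$ is unimodular and
$$Tf=h\cdot(f\circ\varphi)\ \text{ on }K_+,\qquad Tf=h\cdot\overline{f\circ\varphi}\ \text{ on }K_-.\tag{1}$$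

## 4. Locally affine functions on a planar Cantor set

We look for a subspace of $C(K)$ that has many complex-linear isometries but is not closed under conjugation. The functions will be locally of the form $az+b$ on a Cantor set in the plane that is cut out by similarities. Fix $\lambda\in\mathbb C$ with $0<\rho:=|\lambda|<\frac13$, and let $f_0(z)=\lambda z$, $f_1(z)=\lambda z+1$,
$$K=\Big\{\sum_{k\ge0}\varepsilon_k\lambda^k:\varepsilon_k\in\{0,1\}\Big\}.$$
For a finite word $w=w_0\dots w_{n-1}$ in the letters $0,1$ let $f_w=f_{w_0}\circ\dots\circ f_{w_{n-1}}$ and $K_w=f_w(K)$, a *cylinder* of length $|w|=n$. For instance, $K_{10}=\lambda^2K+1$ and $K_{01}=\lambda^2K+\lambda$.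

$K$ is compact, being a continuous image of $\{0,1\}^{\mathbb N}$, and $K=K_0\cup K_1$. Two points of $K$ differ by some $\sum\delta_k\lambda^k$ with $\delta_k\in\{-1,0,1\}$, so $\operatorname{diam}K_j\le\frac\rho{1-\rho}$. A point of $K_1$ and a point of $K_0$ differ by $1+\sum_{k\ge1}\delta_k\lambda^k$, so $\operatorname{dist}(K_0,K_1)\ge1-\frac{\rho}{1-\rho}=\frac{1-2\rho}{1-\rho}$. As $\rho<\frac13$,
$$\operatorname{dist}(K_0,K_1)>\max(\operatorname{diam}K_0,\operatorname{diam}K_1).\tag{2}$$
In particular $K_0\cap K_1=\emptyset$. Applying the similarity $f_w$, whose ratio is $\rho^{|w|}$, we get $K_w=K_{w0}\sqcup K_{w1}$. So $K$ is infinite, and for each $n$ it is the disjoint union of the cylinders of length $n$. These are closed and finitely many, so they are clopen. Their diameters tend to $0$, so cylinders form a base of the topology. By compactness every clopen set is a union of cylinders of one common length $n$, and every locally constant function is constant on each cylinder of some length $n$.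

**Definition.** $Y$ is the space of all $f:K\to\mathbb C$ for which there is an $n$ such that on every cylinder $K_w$ of length $n$ we have $f(z)=a_wz+b_w$ with some $a_w,b_w\in\mathbb C$. It carries the sup norm.

If $n$ works for $f$, then so does every larger number. So $Y$ is a complex subspace of $C(K)$, and it suffices to find a partition of $K$ into finitely many cylinders, of any lengths, on which $f$ is affine. $Y$ contains all locally constant functions. These are dense in $C(K)$ by uniform continuity, so $Y$ is dense in $C(K)$. It also contains the function $\iota(z)=z$.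

Which $\lambda$ should we take? The first choice would be a real $\lambda$, as for the usual Cantor sets on the line. Then $z=\bar z$ on $K$, so $\overline{az+b}=\bar az+\bar b$ and $f\mapsto\bar f$ preserves $Y$. The attempt fails because local affinity on a subset of $\mathbb R$ does not see the difference between $z$ and $\bar z$.

A purely imaginary $\lambda$ makes $K$ genuinely planar, but it still fails. Put $c=\frac1{2(1-\lambda)}=\frac12\sum_k\lambda^k$ and
$$K'=K-c=\Big\{\tfrac12\sum_{k\ge0}\pm\lambda^k\Big\}.\tag{3}$$
If $\bar\lambda=\pm\lambda$, complex conjugation only permutes the signs in (3), so it maps $K'$ onto itself, and it maps cylinders (translated by $-c$) to cylinders of the same length. Hence $\tau(z)=\overline{z-c}+c$ is a homeomorphism of $K$, and $f\mapsto\overline{f\circ\tau}$ maps $Y$ onto $Y$: if $f(z)=az+b$ on $\tau(K_w)$, then $\overline{f(\tau(z))}=\bar a(z-c)+\overline{ac+b}$ on $K_w$. This is a surjective real-linear isometry that is not complex-linear. The obstacle is a mirror symmetry of $K$. So we choose $\lambda$ off both axes, for definiteness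
$$\lambda=\frac{1+i}8,\qquad\rho=\frac{\sqrt2}8<\frac13,\qquad\frac\lambda{\bar\lambda}=i.$$

**Theorem A.** There is a nonzero convex-transitive complex normed space $Y$ all of whose surjective real-linear isometries are complex-linear.

The space is the $Y$ just defined, with $\lambda=\frac{1+i}8$. The proof has three parts: convex-transitivity (Section 5), the absence of any piecewise mirror symmetry of $K$ (Section 6), and the analysis of isometries (Section 7).

## 5. Averaging over cylinder exchanges: $Y$ is convex-transitive

**Step 1.** *The purpose is to produce many elements of $\mathcal G(Y)$.*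

Suppose $K=\bigsqcup_{i=1}^NK_{w_i}=\bigsqcup_{i=1}^NK_{v_i}$ are two partitions into the same number of cylinders. Let $\varphi$ be the map equal to $f_{v_i}f_{w_i}^{-1}$ on $K_{w_i}$. It is a homeomorphism of $K$. Let $\mathcal V$ be the set of all such $\varphi$; it is closed under inverses. For example, the partitions $(K_0,K_{10},K_{11})$ and $(K_{00},K_{01},K_1)$ give
$$\varphi(z)=\lambda z\ \text{ on }K_0,\qquad\varphi(z)=z-1+\lambda\ \text{ on }K_{10},\qquad\varphi(z)=\lambda^{-1}(z-1)\ \text{ on }K_{11}.$$
If $f\in Y$ is affine on cylinders of length $n$, then for $|q|=n$ the map $\varphi$ carries $K_{w_iq}$ affinely onto $K_{v_iq}$, which lies in a cylinder of length $n$. So $f\circ\varphi$ is affine on each $K_{w_iq}$, and $f\circ\varphi\in Y$. Products of elements of $Y$ with locally constant functions stay in $Y$. Hence for $\varphi\in\mathcal V$ and $h$ locally constant and unimodular,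
$$f\mapsto h\cdot(f\circ\varphi)\ \text{ belongs to }\mathcal G(Y),\tag{4}$$
with inverse $f\mapsto(\bar h\circ\varphi^{-1})\cdot(f\circ\varphi^{-1})$.

**Step 2.** *The purpose is to move any proper clopen set to any other one.*

Let $B,B'$ be nonempty proper clopen subsets of $K$. A nonempty clopen set is a disjoint union of $p_0$ cylinders for some $p_0$. Splitting one cylinder $K_w=K_{w0}\sqcup K_{w1}$ raises the number by one, so it can be partitioned into exactly $p$ cylinders for every $p\ge p_0$. So we may partition $B$ and $B'$ into the same number of cylinders, and $K\setminus B$ and $K\setminus B'$ also. Matching these gives $\varphi\in\mathcal V$ with $\varphi(B)=B'$.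

**Step 3.** *The purpose is to show that the constant $1$ lies in $H=\overline{\mathrm{co}}(\mathcal G(Y)(u))$ for every $u\in S_Y$.*

Let $\varepsilon>0$. Choose $k_0$ with $|u(k_0)|=1$ and put $\alpha=\overline{u(k_0)}$, so that $\alpha u(k_0)=1$. Let $A\ne K$ be a cylinder containing $k_0$ on which $|\alpha u-1|<\varepsilon$, and put $B=K\setminus A$. We know nothing about $u$ on $B$. The trick is to let the bad set $B$ be shrunk to a small piece in many disjoint ways. For $n\ge2$ write $K=B_1\sqcup\dots\sqcup B_n$ with nonempty clopen $B_j$, and by Step 2 take $\varphi_j\in\mathcal V$ with $\varphi_j(B_j)=B$. Then $\varphi_j(K\setminus B_j)=A$. A point $z\in K$ lies in exactly one $B_j$. For every other index $i$ we have $\varphi_i(z)\in A$, so $|\alpha u(\varphi_i(z))-1|<\varepsilon$; for the index $j$ the difference is at most $2$. Hence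
$$\Big\|\frac1n\sum_{j=1}^n\alpha u\circ\varphi_j-1\Big\|\le\varepsilon+\frac2n.$$
The functions $\alpha u\circ\varphi_j$ are in the orbit of $u$ by (4), with $h$ the constant $\alpha$. As $\varepsilon$ and $n$ are arbitrary, $1\in H$.

**Step 4.** *The purpose is to go from $1$ to the whole ball.*

$H$ is invariant under $\mathcal G(Y)$, so $h=h\cdot1\in H$ for every locally constant unimodular $h$. Let $g$ be locally constant with $|g|\le1$. On each piece write the value as $re^{i\theta}=\frac12(e^{i(\theta+\beta)}+e^{i(\theta-\beta)})$ with $\cos\beta=r$. So $g$ is the average of two locally constant unimodular functions, and $g\in H$. Such $g$ are uniformly dense in the unit ball of $C(K)$: approximate $f$ by the function that takes on each small cylinder the value of $f$ at one of its points. So every element of $B_Y$ is a limit of elements of $H$, and $B_Y\subseteq H\subseteq B_Y$. Thus $Y$ is convex-transitive. $\square$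

## 6. The set $K$ is chiral

This section excludes every mirror symmetry of $K$, even a mirror image that sits as a small clopen part of $K$.

**Lemma 6.1.** For $\lambda=\frac{1+i}8$ there are no $\alpha\ne0$ and $\beta$ in $\mathbb C$ such that $\psi(z)=\alpha\bar z+\beta$ maps $K$ onto a clopen subset of $K$.

The difficulty is that $\psi$ is only known as a map of sets, with no given relation to cylinders. The remedy is to recover cylinders from the metric alone.

**Definition (good partition).** A partition $\{A,B\}$ of a set $D\subset\mathbb C$ into two nonempty parts is *good* if $\operatorname{dist}(A,B)>\max(\operatorname{diam}A,\operatorname{diam}B)$.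

For instance, $\{0,1\},\{5,6\}$ is a good partition of $\{0,1,5,6\}$, with distance $4$ and diameters $1$. The set $\{0,1,2\}$ has none: its three partitions have distance $1$ and a part of diameter at least $1$.

**Step 1.** *The purpose is to show that a good partition is unique when it exists, and to list the ones we have.*

Let $\{A,B\}$ and $\{A',B'\}$ be good partitions of $D$ with $\operatorname{dist}(A,B)\le\operatorname{dist}(A',B')$. Two points in the same part of $\{A,B\}$ are at distance less than $\operatorname{dist}(A,B)\le\operatorname{dist}(A',B')$, so they lie in the same part of $\{A',B'\}$. Hence each of $A,B$ lies inside one of $A',B'$. Both $A'$ and $B'$ are nonempty and $A\cup B=D$, so the two partitions coincide.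

By (2) and similarity, $\{K_{w0},K_{w1}\}$ is good for $K_w$. If $D\subset K_w$ meets both $K_{w0}$ and $K_{w1}$, then $\{D\cap K_{w0},D\cap K_{w1}\}$ is good for $D$, because passing to subsets does not decrease the distance and does not increase the diameters. Similarities, including orientation-reversing ones like $\psi$, carry good partitions to good partitions.

Now suppose that $\psi$ is as in the lemma, with $C=\psi(K)$ clopen in $K$.

**Step 2.** *The purpose is to show that $\psi$ respects cylinders: for each word $w$ there is a word $v$ with $|v|\ge|w|$ and $\psi(K_w)=C\cap K_v$.*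

We use induction on $|w|$. For the empty word, $\psi(K)=C=C\cap K$. Assume $\psi(K_w)=C\cap K_v$ with $|v|\ge|w|$. This set is infinite, since $\psi$ is injective, so it has positive diameter. As the diameters of cylinders tend to $0$, there is a longest extension $v'$ of $v$ with $C\cap K_v\subset K_{v'}$. Then $\psi(K_w)=C\cap K_{v'}$, and by maximality it meets both $K_{v'0}$ and $K_{v'1}$. By Step 1 both $\{\psi(K_{w0}),\psi(K_{w1})\}$ and $\{C\cap K_{v'0},C\cap K_{v'1}\}$ are good partitions of this set, so they coincide. Thus each $\psi(K_{wj})$ is some $C\cap K_{v'l}$, and $|v'l|=|v'|+1\ge|w|+1$.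

**Step 3.** *The purpose is to reduce to a mirror symmetry of $K$ onto itself.*

Let $n$ be such that $C$ is a union of cylinders of length $n$, and take $w$ with $|w|=n$. The corresponding $v$ has $|v|\ge n$. So $K_v$ lies in a cylinder of length $n$, which is either contained in $C$ or disjoint from it. Since $C\cap K_v=\psi(K_w)\ne\emptyset$, we get $K_v\subset C$ and $\psi(K_w)=K_v$. Hence $\chi=f_v^{-1}\psi f_w$ satisfies $\chi(K)=K$, and it has the form $\chi(z)=\alpha'\bar z+\beta'$. Comparing diameters, $|\alpha'|=1$.

**Step 4.** *The purpose is to determine the symmetries by following centers.*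

Translate by $c$: with $K'$ from (3), the map $\chi'(z)=\chi(z+c)-c=\alpha'\bar z+\beta''$ satisfies $\chi'(K')=K'$. A compact set has a unique smallest enclosing disc; call the center of this disc the center of the set. Plane isometries carry centers to centers. Since $K'=-K'$, its center is $0$. So $\chi'(0)=0$ and $\beta''=0$.

Since $\lambda K-c=\lambda K'-(1-\lambda)c=\lambda K'-\frac12$, the good partition of $K'$ is
$$\Big\{-\tfrac12+\lambda K',\ \tfrac12+\lambda K'\Big\},$$
and its parts have centers $-\frac12$ and $\frac12$. By uniqueness of good partitions, every plane isometry that maps $K'$ onto itself permutes the two parts, so it permutes $\{\frac12,-\frac12\}$. For $\chi'$ this says $\alpha'=\pm1$. As $K'=-K'$, complex conjugation itself preserves $K'$, whichever sign occurs.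

**Step 5.** *The purpose is to contradict $\lambda/\bar\lambda=i$ by looking one level deeper.*

Complex conjugation preserves $K'$ and fixes $\frac12$, so it maps the part with center $\frac12$ to itself: $\overline{\frac12+\lambda K'}=\frac12+\lambda K'$. Since $\overline{K'}=K'$, this gives $\bar\lambda K'=\lambda K'$. So the rotation by $\lambda/\bar\lambda$ maps $K'$ onto itself, and by Step 4 it permutes $\{\frac12,-\frac12\}$. Therefore $\lambda/\bar\lambda=\pm1$. But $\lambda/\bar\lambda=\frac{1+i}{1-i}=i$. This contradiction proves Lemma 6.1. $\square$

The last line excludes exactly the real and the purely imaginary $\lambda$, the two choices that failed in Section 4.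

## 7. A conjugate-linear piece would be a mirror symmetry

We finish the proof of Theorem A. Let $T$ be a surjective real-linear isometry of $Y$. It extends to the completion $C(K)$; the extension is isometric with closed dense range, so it is surjective. Lemma 3.1 applies, and we have (1) with a homeomorphism $\varphi$, a clopen partition $K=K_+\sqcup K_-$, and a unimodular $h=T1\in Y$. Suppose $T$ is not complex-linear. Then $K_-\ne\emptyset$.

**Step 1.** *The purpose is to show that $h$ is locally constant, so that it does not disturb affinity.*

Let $h(z)=az+b$ on a cylinder $K_w$ and suppose $a\ne0$. Then $K_w$ lies in the circle $|az+b|=1$, so $K=f_w^{-1}(K_w)$ lies in a circle $\Sigma$. Both $\lambda K$ and $\lambda K+1$ are subsets of $K\subset\Sigma$, so the infinite set $\lambda K$ lies in $\Sigma\cap(\Sigma-1)$. Two different circles have at most two common points, a contradiction. So $a=0$.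

**Step 2.** *The purpose is to read off $\varphi$ on $K_-$ from $T\iota$.*

On $K_-$ formula (1) with $f=\iota$ gives $T\iota=h\,\overline{\varphi}$, that is, $\overline\varphi=\bar h\cdot T\iota$. Here $T\iota\in Y$ is locally affine and $\bar h$ is locally constant. So on some cylinder $K_w\subset K_-$ we have $\overline{\varphi(z)}=az+b$, with $a\ne0$ because $\varphi$ is injective and $K_w$ is infinite. Hence $\psi=\varphi\circ f_w|_K$ has the form
$$\psi(z)=\bar a\,\overline{f_w(z)}+\bar b=\alpha\bar z+\beta,\qquad\alpha=\bar a\,\bar\lambda^{|w|}\ne0,$$
and $\psi(K)=\varphi(K_w)$ is clopen in $K$, since $\varphi$ is a homeomorphism of $K$. This contradicts Lemma 6.1.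

So every surjective real-linear isometry of $Y$ is complex-linear: $\mathcal G=\mathcal G(Y)$, and by Section 1 $\operatorname{Com}(\mathcal G)=\mathbb CI_Y$. Theorem A is proved. $\blacksquare$

The space $Y$ is dense in $C(K)$ and different from it. Its completion $C(K)$ has the isometry $f\mapsto\bar f$, so completing $Y$ does not give a Banach example. For that we use the second way.

## 8. Conjugation sends sections of $E$ to sections of $\bar E$

Let $M$ be a closed connected smooth manifold and $E\to M$ a Hermitian complex line bundle. The *conjugate bundle* $\bar E$ is the same real bundle, where multiplication by $i$ on $\bar E$ is multiplication by $-i$ on $E$. Pointwise conjugation takes sections of $E$ to sections of $\bar E$. So it gives an isometry of $\Gamma(E)$ only if we can come back, by an isomorphism between $E$ and $\bar E$, possibly after moving the points of $M$.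

We recall three textbook facts. Complex line bundles over $M$ are classified up to isomorphism by the first Chern class $c_1(E)\in H^2(M;\mathbb Z)$, and every class occurs. It is natural, $c_1(\varphi^*E)=\varphi^*c_1(E)$, and $c_1(\bar E)=-c_1(E)$. If $\psi$ is homotopic to the identity, then $\psi^*E\cong E$.

Take $M=S^2$ and $c_1(E)=k\in\mathbb Z=H^2(S^2;\mathbb Z)$. If $k\neq0$, then $\bar E\not\cong E$. But a reflection $\varphi$ of the sphere has degree $-1$, so $c_1(\varphi^*\bar E)=(-1)(-k)=k$ and $\varphi^*\bar E\cong E$. So the twist alone is not enough; $M$ must also be unable to reverse the class.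

**Theorem B.** Let $M$ be a closed (compact, without boundary) connected smooth manifold of dimension $d\ge1$, and let $E\to M$ be a complex line bundle with a Hermitian metric. Then:

1. The separable complex Banach space $\Gamma(E)$ is convex-transitive.
2. $\Gamma(E)$ has a surjective real-linear isometry that is not complex-linear if and only if some homeomorphism $\varphi$ of $M$ satisfies $\varphi^*c_1(E)=-c_1(E)$ in $H^2(M;\mathbb Z)$. Consequently, writing $\mathcal G$ for the group of all surjective real-linear isometries of $\Gamma(E)$, $\operatorname{Com}(\mathcal G)=\mathbb RI$ if such $\varphi$ exists, and $\operatorname{Com}(\mathcal G)=\mathbb CI$ otherwise.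
3. There are $M$ (of dimension 5) and $E$ for which no such $\varphi$ exists. Hence there is a separable convex-transitive complex Banach space $Y$ with $\mathcal G=\mathcal G(Y)$ and $\operatorname{Com}(\mathcal G)=\mathbb CI_Y$.

## 9. Full-measure cells and Möbius multipliers: part (1)

The argument of Section 5 does not carry over. There are no proper clopen sets to exchange. Moreover, if $c_1(E)\ne0$, every section has a zero, since a nowhere vanishing section would trivialize $E$; so there is no analogue of the function $1$ to aim at. Instead we test one functional $\mu$ at a time. A functional sees the manifold only up to sets of small measure, and up to such a set $M$ is a ball, over which everything is trivial.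

**Lemma 9.1.** For every finite Borel measure $m\ge0$ on $M$ there is a dense open $O\subset M$, homeomorphic to $\mathbb R^d$, with $m(M\setminus O)=0$.

*Proof.* Fix a Riemannian metric and $p\in M$. We use standard facts on the cut locus (see Chavel, *Riemannian Geometry*, or Sakai, *Riemannian Geometry*). The distance $c(v)\in(0,\infty)$ to the cut point along $v$ is continuous on the unit sphere of $T_pM$. The map $\exp_p$ is a diffeomorphism of $\{tv:|v|=1,\ 0\le t<c(v)\}$ onto $M\setminus C$, where $C$ is the cut locus of $p$. And $C$ is closed of Lebesgue measure $0$. For the circle, $C$ is the antipodal point of $p$. Via $tv\mapsto\frac t{c(v)-t}v$, with inverse $rv\mapsto\frac{r\,c(v)}{1+r}v$, the set $M\setminus C$ is homeomorphic to $\mathbb R^d$.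

The measure $m$ may charge $C$, so we move $C$ off the mass of $m$. By compactness there are vector fields $X_1,\dots,X_r$ that span every tangent space. For $\tau\in\mathbb R^r$ let $F_\tau=\mathrm{Fl}^{X_1}_{\tau_1}\circ\dots\circ\mathrm{Fl}^{X_r}_{\tau_r}$, a composition of flows and hence a diffeomorphism of $M$. At $\tau=0$ the derivative of $\tau\mapsto F_\tau(x)$ has image spanned by $X_1(x),\dots,X_r(x)$, so it is onto. Being onto is an open condition in $(\tau,x)$ and $M$ is compact, so there is $\delta>0$ such that $\tau\mapsto F_\tau(x)$ is a submersion on $|\tau|<\delta$ for every $x$. The preimage of a null set under a submersion is null, so $\{|\tau|<\delta:F_\tau(x)\in C\}$ is Lebesgue null for every $x$. The set $\{(\tau,x):|\tau|<\delta,\ F_\tau(x)\in C\}$ is Borel, so Fubini gives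
$$\int_{|\tau|<\delta}m(F_\tau^{-1}(C))\,d\tau=\int_M\operatorname{Leb}\{|\tau|<\delta:F_\tau(x)\in C\}\,dm(x)=0.$$
So $m(F_\tau^{-1}(C))=0$ for some $\tau$. Take $O=F_\tau^{-1}(M\setminus C)$. It is homeomorphic to $\mathbb R^d$, and its complement is closed and Lebesgue null, so $O$ is open and dense. $\square$

Now put $Y=\Gamma(E)$.

**Step 1.** *The purpose is to list the isometries we shall use and to reduce the claim to one functional.*

$\mathcal G(Y)$ contains multiplication by any continuous $\Theta:M\to\mathbb T$, where $\mathbb T$ is the unit circle. If $\psi$ is a homeomorphism of $M$ homotopic to the identity, then $\psi^*E\cong E$. Dividing such an isomorphism by its norm in each fiber we get unitary maps $\kappa_x:E_{\psi(x)}\to E_x$, continuous in $x$. Then $(Sf)(x)=\kappa_x(f(\psi(x)))$ defines $S\in\mathcal G(Y)$; the inverse is $g\mapsto\big(y\mapsto\kappa_{\psi^{-1}(y)}^{-1}g(\psi^{-1}(y))\big)$.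

Fix $u\in S_Y$. It suffices to show
$$\sup_{T\in\mathcal G(Y)}\operatorname{Re}\mu(Tu)\ge\|\mu\|\qquad\text{for all }0\ne\mu\in Y^*.\tag{5}$$
Indeed, if some $v\in B_Y$ were outside $\overline{\mathrm{co}}(\mathcal G(Y)(u))$, Hahn–Banach would give $\mu$ with $\operatorname{Re}\mu(v)>\sup_T\operatorname{Re}\mu(Tu)\ge\|\mu\|$, which is impossible. Fix $\mu\neq0$.

**Step 2.** *The purpose is to attach to $\mu$ a measure that tells where $\mu$ lives.*

For $g\in C(M)$, $g\ge0$, let $m(g)=\sup\{|\mu(f)|:f\in Y,\ |f|\le g\}$. It is positively homogeneous, and it is additive. To see this, let first $|f_i|\le g_i$ for $i=1,2$. Multiply each $f_i$ by a unimodular constant so that $\mu(f_i)\ge0$. Then $|f_1+f_2|\le g_1+g_2$, which gives $m(g_1)+m(g_2)\le m(g_1+g_2)$. Conversely, let $|f|\le g_1+g_2$, and put $f_i=\frac{g_i}{g_1+g_2}f$, with value $0$ where $g_1+g_2=0$. Since $|f_i|\le g_i$, the $f_i$ are continuous also at those points. As $f=f_1+f_2$, we get $|\mu(f)|\le m(g_1)+m(g_2)$. So $m$ extends to a positive linear functional on the real continuous functions, and by the Riesz theorem it is a finite positive Radon measure with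
$$|\mu(f)|\le\int|f|\,dm\quad(f\in Y),\qquad m(M)=m(1)=\|\mu\|.\tag{6}$$

**Step 3.** *The purpose is to choose a ball $Q$ carrying almost all of $\mu$.*

Let $0<\varepsilon<1$. Take $O$ from Lemma 9.1 for this $m$ and identify it with $\mathbb R^d$. Since $m(O)=m(M)$, there are concentric closed balls $Q'\subset\operatorname{int}Q$, $Q\subset O$, with $m(M\setminus Q')<\varepsilon$. Choose a continuous $\chi:M\to[0,1]$ with $\chi=1$ on $Q'$ and $\operatorname{supp}\chi\subset\operatorname{int}Q$. By (6),
$$|\mu((1-\chi)f)|\le\varepsilon\|f\|\qquad(f\in Y).\tag{7}$$

**Step 4.** *The purpose is to move $u$ so that its modulus is almost $1$ on all of $Q$.*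

The set $V=\{|u|>1-\varepsilon\}$ is open and nonempty, and $O$ is dense. So $V\cap O$ contains a ball $B(y,r)$ of $\mathbb R^d=O$. Let $\chi_0$ be a smooth, compactly supported function on $\mathbb R^d$ with $\chi_0=1$ on the convex hull of $Q\cup\{y\}$. The vector field $x\mapsto-\chi_0(x)(x-y)$ is smooth with compact support, so its flow exists for all times. For $x\in Q$ the curve $y+e^{-\sigma}(x-y)$ stays in that convex hull, so it is the flow line of $x$. For large time $\sigma$ the flow maps $Q$ into $B(y,r)$. The flow is the identity outside a compact subset of $O$, so, extended by the identity, it is an isotopy of $M$ starting at the identity. We obtain a homeomorphism $\psi$ of $M$, homotopic to the identity, with $\psi(Q)\subset V$. With $S$ from Step 1, the section $u_1=Su$ satisfies $\|u_1\|=1$, and $|u_1(x)|=|u(\psi(x))|>1-\varepsilon$ for $x\in Q$.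

**Step 5.** *The purpose is to find a unimodular multiplier for which $\mu$ is almost as large as possible.*

Put $s=u_1/|u_1|$ on $Q$, a unit section there. Take $v\in Y$ with $\|v\|<1$ and $\operatorname{Re}\mu(v)>\|\mu\|-\varepsilon$. On $Q$ write $v=ws$ with $w\in C(Q)$, $|w|\le\|v\|<1$. The function $w$ takes values in the open disc. We want to replace it by functions with values in the circle, and Möbius maps do this. Put
$$\theta_t=\frac{w+e^{it}}{1+\bar we^{it}}\qquad(0\le t\le2\pi).$$
Since $|w+e^{it}|=|we^{-it}+1|=|1+\bar we^{it}|$, these functions are unimodular on $Q$. They are jointly continuous in $(t,x)$. For fixed $x$ the function $z\mapsto\frac{w+z}{1+\bar wz}$ is analytic near the closed unit disc, because $|w|<1$, and its value at $0$ is $w$. By the mean value property $\frac1{2\pi}\int_0^{2\pi}\theta_t\,dt=w$.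

The sections $\chi\theta_ts$, extended by $0$ outside $Q$, lie in $Y$ because $\operatorname{supp}\chi\subset\operatorname{int}Q$. They depend continuously on $t$ in norm, by uniform continuity on $[0,2\pi]\times Q$. Their average over $t$ is $\chi ws=\chi v$. So $\operatorname{Re}\mu(\chi v)$ is the average of the numbers $\operatorname{Re}\mu(\chi\theta_ts)$, and for some $t$, using (7),
$$\operatorname{Re}\mu(\chi\theta_ts)\ge\operatorname{Re}\mu(\chi v)=\operatorname{Re}\mu(v)-\operatorname{Re}\mu((1-\chi)v)\ge\|\mu\|-2\varepsilon.\tag{8}$$

**Step 6.** *The purpose is to extend the multiplier to $M$ and conclude.*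

$Q$ is a closed ball, so the circle-valued function $\theta_t$ has a continuous logarithm: $\theta_t=e^{i\eta}$ with $\eta:Q\to\mathbb R$. By Tietze extend $\eta$ to a continuous real function on $M$, and put $\Theta=e^{i\eta}$. Then $\Theta u_1=\Theta\cdot Su$ lies in the orbit of $u$. On $Q$ we have $\theta_t=\Theta$ and $|u_1-s|=1-|u_1|<\varepsilon$. Splitting $\Theta u_1=(1-\chi)\Theta u_1+\chi\Theta u_1$ we get
$$|\mu(\Theta u_1)-\mu(\chi\theta_ts)|\le|\mu((1-\chi)\Theta u_1)|+|\mu(\chi\Theta(u_1-s))|\le\varepsilon+\varepsilon\|\mu\|.$$
With (8), $\operatorname{Re}\mu(\Theta u_1)\ge\|\mu\|-3\varepsilon-\varepsilon\|\mu\|$. As $\varepsilon$ was arbitrary, (5) holds, and $\Gamma(E)$ is convex-transitive.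

**Step 7.** *The purpose is to check separability.*

Cover $M$ by finitely many open $W_j$ with unit sections $s_j$ of $E$ over $W_j$. Take a subordinate partition of unity $(p_j)$ and continuous $q_j$ with $q_j=1$ on $\operatorname{supp}p_j$ and $\operatorname{supp}q_j\subset W_j$. For $f\in\Gamma(E)$ write $p_jf=h_js_j$ with $h_j\in C(M)$ supported in $\operatorname{supp}p_j$. Then $f=\sum_jh_jq_js_j$. Since $M$ is compact metrizable, $C(M)$ has a countable dense set $D$, and the countable set of sections $\sum_jd_jq_js_j$ with $d_j\in D$ is dense. Part (1) is proved. $\blacksquare$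

## 10. Extra isometries and the sign of $c_1$: part (2)

**Step 1.** *The purpose is to obtain $\varphi$ from an isometry that is not complex-linear.*

Let $T$ be such an isometry. In Lemma 3.1 the clopen set $M_-$ is nonempty, and $M$ is connected, so $M_-=M$. Thus every $U_t:E_{\varphi(t)}\to E_t$ is a conjugate-linear isometry. It varies continuously with $t$. Indeed, near $t_0$ choose $f\in\Gamma(E)$ that does not vanish near $\varphi(t_0)$. Then $t\mapsto f(\varphi(t))$ is a local nonvanishing section of $\varphi^*E$, and $U$ sends $b(t)f(\varphi(t))$ to $\overline{b(t)}\,Tf(t)$, with $Tf$ continuous and nonvanishing near $t_0$. So $U$ is an isomorphism $\varphi^*\bar E\cong E$ of complex line bundles. Taking Chern classes, $-\varphi^*c_1(E)=c_1(E)$.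

**Step 2.** *The purpose is to obtain an isometry from $\varphi$.*

Let $\varphi^*c_1(E)=-c_1(E)$. Then $c_1(\varphi^*\bar E)=c_1(E)$, so $\varphi^*\bar E\cong E$. Such an isomorphism, divided by its norm in each fiber, is a continuous family of conjugate-linear isometries $U_t:E_{\varphi(t)}\to E_t$. Put $Tf(t)=U_t(f(\varphi(t)))$. This is an isometry of $\Gamma(E)$ with inverse $g\mapsto\big(y\mapsto U_{\varphi^{-1}(y)}^{-1}g(\varphi^{-1}(y))\big)$. It is conjugate-linear and $\Gamma(E)\ne0$, so it is not complex-linear.

**Step 3.** *The purpose is to read off the commutants.*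

By part (1), Facts 1.1 apply to $Y=\Gamma(E)$. If $\varphi$ exists, there is an isometry that is not complex-linear, and $\operatorname{Com}(\mathcal G)=\mathbb RI$ by Fact (3). Otherwise $\mathcal G=\mathcal G(Y)$, and $\operatorname{Com}(\mathcal G)=\mathbb CI$ by the equivalence in Section 1. $\blacksquare$

## 11. A mapping torus on which $c_1$ cannot change sign: part (3)

Where can we find $M$ and $E$ without a reversing $\varphi$? We have seen that $S^2$ does not work. Let us try tori. For a torus $\mathbb T^d=\mathbb R^d/\mathbb Z^d$ we identify $H^1(\mathbb T^d;\mathbb Z)$ with $\operatorname{Hom}(\mathbb Z^d,\mathbb Z)$, and $H^2(\mathbb T^d;\mathbb Z)=\Lambda^2H^1$ with the alternating forms $\mathbb Z^d\times\mathbb Z^d\to\mathbb Z$. A map that acts on $\pi_1=\mathbb Z^d$ by $B$ acts on $H^2$ by $\beta\mapsto\beta(B\cdot,B\cdot)$. By the normal form of integral alternating forms, any class is $\sum_{i\le k}d_i\,b_{2i-1}^*\wedge b_{2i}^*$ in a suitable basis $b_1,\dots,b_d$ of $\mathbb Z^d$. The automorphism that changes the signs of $b_2,b_4,\dots,b_{2k}$ reverses it. So tori never work: their symmetry group is too large.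

To cut it down, glue the two ends of $\mathbb T^2\times[0,1]$ by the rotation $S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. A symmetry that commutes with $S$ is complex-linear on $\mathbb Z^2=\mathbb Z[i]$ and has positive determinant, so it cannot reverse the area form $\omega$ of $\mathbb T^2$. But there are symmetries that turn the gluing direction around. With $R=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ we have $RSR^{-1}=S^{-1}$. So $(x,t)\mapsto(Rx,-t)$ is compatible with the gluing map $g(x,t)=(Sx,t-1)$, because both $(x,t)\mapsto(RSx,1-t)$ and $(x,t)\mapsto(S^{-1}Rx,1-t)$ are the same map. On $\mathbb T^2\times\mathbb R$ this symmetry sends $\omega$ to $\det(R)\,\omega=-\omega$. So a contradiction computed on this cover is not available. We therefore add a second block that has no relation to its own inverse, so that the direction of $t$ cannot be reversed.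

**Step 1.** *The purpose is to define $M$.* Let
$$A_1=\begin{pmatrix}1&1\\1&0\end{pmatrix},\qquad S=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad A=A_1\oplus S\in GL_4(\mathbb Z),\qquad N=\mathbb Z^4.$$
Let $a$ be the diffeomorphism of $\mathbb T^4=\mathbb R^4/N$ induced by $A$, let $\hat M=\mathbb T^4\times\mathbb R$, $g(x,t)=(ax,t-1)$, and $M=\hat M/\langle g\rangle$. The action is free and properly discontinuous, and $\mathbb T^4\times[0,1]$ meets every orbit. So $M$ is a closed connected smooth $5$-manifold with covering $p:\hat M\to M$.

**Step 2.** *The purpose is to define $E$.* Let $\omega=e_3^*\wedge e_4^*$ and let $L\to\mathbb T^4$ be a line bundle with $c_1(L)=\omega$. Then $a^*\omega=\omega(A\cdot,A\cdot)=\det(S)\,\omega=\omega$, so $a^*L\cong L$, and there is a bundle isomorphism $\hat a:L\to L$ covering $a$. The map $(\ell,t)\mapsto(\hat a\ell,t-1)$ of $L\times\mathbb R$ is linear on fibers and covers $g$. Over a small open set of $M$, which lifts to $\hat M$, the quotient of $L\times\mathbb R$ by the generated group looks like $L\times\mathbb R$ over the lift. So the quotient is a line bundle $E\to M$, with $p^*E\cong\mathrm{pr}^*L$,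 where $\mathrm{pr}:\hat M\to\mathbb T^4$ is the projection. Hence
$$p^*c_1(E)=\mathrm{pr}^*\omega.\tag{9}$$
Fix a Hermitian metric on $E$.

Suppose now that $\varphi$ is a homeomorphism of $M$ with $\varphi^*c_1(E)=-c_1(E)$.

**Step 3.** *The purpose is to turn $\varphi$ into an automorphism of the fundamental group.*

The universal cover of $M$ is $\mathbb R^5=\mathbb R^4\times\mathbb R$. Its deck group $\Pi$ is generated by the translations $(x,t)\mapsto(x+n,t)$, $n\in N$, which we denote by $n$, and by $\gamma:(x,t)\mapsto(Ax,t-1)$. Following $\gamma^{-1}$, then $n$, then $\gamma$ we have $(x,t)\mapsto(A^{-1}x,t+1)\mapsto(A^{-1}x+n,t+1)\mapsto(x+An,t)$, so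
$$\gamma n\gamma^{-1}=An.\tag{10}$$
Thus $N$ is normal and $\Pi/N\cong\mathbb Z$, generated by the image of $\gamma$. A lift $\tilde\varphi$ of $\varphi$ to $\mathbb R^5$ is a homeomorphism, and $\theta(\beta)=\tilde\varphi\beta\tilde\varphi^{-1}$ is an automorphism of $\Pi$.

**Step 4.** *The purpose is to show that $\theta(N)=N$.*

By (10), $[\Pi,\Pi]$ contains $\gamma n\gamma^{-1}n^{-1}=(A-I)n$ for all $n\in N$. Now
$$\det(A-I)=\det\begin{pmatrix}0&1\\1&-1\end{pmatrix}\det\begin{pmatrix}-1&-1\\1&-1\end{pmatrix}=(-1)(2)\ne0,$$
so $(A-I)N$ has finite index in $N$, and the image of $N$ in $\Pi^{ab}$ is finite. Hence $N$ lies in the kernel of $\Pi\to\Pi^{ab}/\mathrm{torsion}$. Conversely, $\Pi\to\Pi/N\cong\mathbb Z$ is a map to a torsion-free abelian group, so it factors through $\Pi^{ab}/\mathrm{torsion}$, and the kernel lies in $N$. So $N$ is the kernel of $\Pi\to\Pi^{ab}/\mathrm{torsion}$, which every automorphism preserves. Let $B=\theta|_N\in GL_4(\mathbb Z)$. Since $\theta$ induces an automorphism of $\Pi/N\cong\mathbb Z$, we can write $\theta(\gamma)=n_0\gamma^\epsilon$ with $n_0\in N$, $\epsilon=\pm1$.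

**Step 5.** *The purpose is to exclude $\epsilon=-1$; here the block $A_1$ is used.*

Apply $\theta$ to (10). On the left we get $n_0\gamma^\epsilon(Bn)\gamma^{-\epsilon}n_0^{-1}=A^\epsilon Bn$, since $N$ is abelian, and on the right $BAn$. So $A^\epsilon B=BA$, and $A^\epsilon$ is conjugate to $A$. But $\operatorname{tr}A=1+0=1$, while
$$\operatorname{tr}A^{-1}=\operatorname{tr}\begin{pmatrix}0&1\\1&-1\end{pmatrix}+\operatorname{tr}S^{-1}=-1+0=-1.$$
So $\epsilon=1$ and $AB=BA$.

**Step 6.** *The purpose is to show that $B$ preserves $\omega$; here the block $S$ is used.*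

$B$ commutes with $A$, so it preserves the kernels of polynomials in $A$. We have $S^2+I=0$, and $A_1^2=A_1+I$. So $A_1^2+I=A_1+2I$ has determinant $\det\begin{pmatrix}3&1\\1&2\end{pmatrix}=5\neq0$, and $\ker(A^2+I)=0\oplus\mathbb Z^2$ in $N$. Likewise $A_1^2-A_1-I=0$, and $S^2-S-I=-(S+2I)$ with $\det(S+2I)=\det\begin{pmatrix}2&-1\\1&2\end{pmatrix}=5\ne0$. So $\ker(A^2-A-I)=\mathbb Z^2\oplus0$. Hence $B=B_1\oplus B_2$. As $\det B_1\det B_2=\pm1$, $B_2\in GL_2(\mathbb Z)$, and $B_2$ commutes with $S$. A matrix commuting with $S$ has the form $\begin{pmatrix}k&-l\\l&k\end{pmatrix}$, so $\det B_2=k^2+l^2>0$, and therefore $\det B_2=1$. Since $\omega$ involves only the last two coordinates,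
$$\omega(B\cdot,B\cdot)=\det(B_2)\,\omega=\omega.\tag{11}$$

**Step 7.** *The purpose is to compare with $\varphi^*c_1(E)=-c_1(E)$ on the cover $\hat M$.*

Since $\theta(N)=N$, the map $\tilde\varphi$ descends to a homeomorphism $\hat\varphi$ of $\hat M=\mathbb R^5/N$ with $p\hat\varphi=\varphi p$. A path from $z$ to the translate of $z$ by $n$ is mapped by $\tilde\varphi$ to a path from $\tilde\varphi(z)$ to its translate by $\theta(n)=Bn$. So $\hat\varphi$ acts on $\pi_1(\hat M)=N$ by $B$. The projection $\mathrm{pr}$ is a homotopy equivalence $\hat M\simeq\mathbb T^4$. So $H^2(\hat M;\mathbb Z)=\Lambda^2H^1(\hat M;\mathbb Z)$ is the group of alternating forms on $N$, $\mathrm{pr}^*\omega$ corresponds to $\omega$, and $\hat\varphi^*$ acts by $\beta\mapsto\beta(B\cdot,B\cdot)$. By (11), $\hat\varphi^*\mathrm{pr}^*\omega=\mathrm{pr}^*\omega$. With (9),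
$$-\mathrm{pr}^*\omega=p^*(-c_1(E))=p^*\varphi^*c_1(E)=\hat\varphi^*p^*c_1(E)=\hat\varphi^*\mathrm{pr}^*\omega=\mathrm{pr}^*\omega.$$
But $H^2(\hat M;\mathbb Z)$ is torsion-free and $\mathrm{pr}^*\omega\ne0$, so this is impossible. Hence no homeomorphism $\varphi$ of $M$ satisfies $\varphi^*c_1(E)=-c_1(E)$.

By parts (1) and (2), $Y=\Gamma(E)$ is a separable convex-transitive complex Banach space with $\mathcal G=\mathcal G(Y)$ and $\operatorname{Com}(\mathcal G)=\mathbb CI_Y$. By Fact (1) of Facts 1.1 its underlying real Banach space $X$ is convex-transitive, and the commutant of its isometry group is $\mathbb CI_Y\ne\mathbb RI_X$. This proves part (3) and completes the proof of Theorem B. $\blacksquare$
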